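\title{Strictly aperiodic measures and strong convergence in unitary representations}

\begin{abstract}
Let $\mu$ be an adapted, strictly aperiodic probability measure on a locally compact group $G$, let $T$ be a continuous unitary representation of $G$, and let $U_\mu=\int T\,d\mu$. The unitary representation problem asks whether the powers $U_\mu^n$ always converge strongly. We show that they need not: there is a counterexample on a second countable, totally disconnected group that is an increasing union of open subgroups of the form discrete $\times$ compact. We also show that the answer is positive for every almost connected group, with no spread-out assumption on $\mu$.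
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a locally compact (Hausdorff) group with identity $e$, and let $\mu$ be a regular Borel probability measure on $G$. Its support $S$ is the complement of the largest open set of measure zero. A \emph{continuous unitary representation} of $G$ is a homomorphism $T$ from $G$ to the unitary group of a Hilbert space $\mathcal H$ such that $g\mapsto T(g)x$ is continuous for every $x\in\mathcal H$. Averaging $T$ against $\mu$ gives the operator
\[
U=U_\mu=\int_G T(t)\,d\mu(t),\qquad \langle Uv,w\rangle=\int_G\langle T(t)v,w\rangle\,d\mu(t).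
\]
It is a contraction, $\|U\|\le1$, and $U_{\mu*\nu}=U_\mu U_\nu$, so that $U_\mu^n=U_{\mu^n}$ for the convolution powers $\mu^n$. If $\xi_1,\xi_2,\dots$ are independent random elements of $G$ with law $\mu$, then $U^nx$ is the expectation of $T(\xi_n\cdots\xi_1)x$. One expects repeated averaging to erase everything in $x$ except its component in the space of invariant vectors
\[
\mathcal H^G=\{v\in\mathcal H: T(g)v=v\ \text{ for all } g\in G\}.
\]
We write $P$ for the orthogonal projection onto $\mathcal H^G$.

Two things can visibly prevent this. First, $\mu$ may live on a smaller group, and then $U$ does not see all of $G$. The measure $\mu$ is \emph{adapted} if the closed subgroup generated by $S$ is $G$. Second, the products $\xi_n\cdots\xi_1$ may move through the cosets of a normal subgroup in a deterministic way. Take for $T$ a nontrivial continuous character $\chi$ of $G$, so that $U$ is the number $\int\chi\,d\mu$ in the closed unit disc. If $\chi$ is not constant on $S$, then $|U|<1$ and $U^n\to0$. If $\chi$ takes a constant value $\lambda$ on $S$, then $\lambda\ne1$ for adapted $\mu$, and $U^n=\lambda^n$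 does not converge; in this case $S$ lies in a coset of the proper closed normal subgroup $\ker\chi$. The simplest instance is $G=\mathbb Z$, $\mu=\frac12(\delta_1+\delta_{-1})$, $\chi(n)=(-1)^n$, where $U=-1$. The measure $\mu$ is \emph{strictly aperiodic} if $S$ is not contained in any coset of a proper closed normal subgroup of $G$.

For adapted $\mu$ the following facts are known.
\begin{itemize}
\item[(A)] $\mu$ is strictly aperiodic if and only if $U_\mu^n$ converges weakly for every continuous unitary representation of $G$.
\item[(B)] If $\mu$ is strictly aperiodic, then $U_\mu^n$ converges strongly for every continuous unitary representation in two cases: when $\mu$ is \emph{spread-out} (some $\mu^k$ is not singular with respect to Haar measure), and when $G$ is a \emph{[SIN] group} (every neighborhood of $e$ contains a neighborhood of $e$ invariant under all inner automorphisms).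
\end{itemize}
By (A), strict aperiodicity is necessary for strong convergence in all representations, and it is sufficient in finite-dimensional ones, where weak and strong convergence coincide. Abelian, discrete and compact groups are [SIN] groups, so by (B) it is sufficient for all of these. The \emph{unitary representation problem}, stated as open in \cite{source}, asks whether it is always sufficient: \emph{for every locally compact group $G$ and every adapted, strictly aperiodic probability $\mu$ on $G$, does $U_\mu^n$ converge strongly for every continuous unitary representation of $G$?} The cases above suggest that it does. The answer is negative.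

\begin{theorem}\label{thm:counter}
There are a second countable, totally disconnected, locally compact group $G$, which is an increasing union of open subgroups of the form discrete $\times$ compact, a purely atomic, adapted, strictly aperiodic probability $\mu$ on $G$, and a continuous unitary representation $T$ of $G$ on a separable Hilbert space with $\mathcal H^G=0$, such that $U_\mu^n$ does not converge strongly. Moreover, for every $\varepsilon>0$ there is a unit vector $x$ with $\lim_n\|U_\mu^nx\|>1-\varepsilon$.
\end{theorem}

Thus neither strict aperiodicity nor any condition equivalent to it, such as the weak convergence in (A), implies strong convergence in general. At the opposite end of the scale from totally disconnected groups the answer is positive. Let $G_0$ be the identity component of $G$; the group $G$ is \emph{almost connected} if $G/G_0$ is compact.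

\begin{theorem}\label{thm:positive}
Let $G$ be an almost connected locally compact group and let $\mu$ be an adapted, strictly aperiodic probability on $G$. Then for every continuous unitary representation of $G$ the powers $U_\mu^n$ converge strongly, to the projection $P$ onto $\mathcal H^G$.
\end{theorem}

Both theorems are about one object, introduced in Section~\ref{sec:stabilizer}: the subgroup $H$ of elements that asymptotically fix the sequence $U^nx$. Strict aperiodicity makes $H$ dense, and strong convergence means $H=G$. Section~\ref{sec:counter} builds a group in which $H$ is dense and proper. Sections~\ref{sec:positive} and~\ref{sec:conj} show that on almost connected groups the finite dimensionality of the adjoint representation closes the gap between a dense subgroup and the whole group.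

\section{The asymptotic stabilizer}\label{sec:stabilizer}

In this section $G$ is an arbitrary locally compact group, $\mu$ is adapted, and $T$ is a continuous unitary representation.

\begin{lemma}\label{lem:fix}
The fixed vectors of $U$ are exactly the vectors of $\mathcal H^G$.
\end{lemma}

\begin{proof}
Invariant vectors are fixed by $U$. If $Uv=v$, then
\[
\int\|T(t)v-v\|^2\,d\mu(t)=2\|v\|^2-2\operatorname{Re}\langle Uv,v\rangle=0 .
\]
The integrand is continuous and nonnegative, so it vanishes on $S$. The set $\{t:T(t)v=v\}$ is a closed subgroup containing $S$, hence equal to $G$ because $\mu$ is adapted.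
\end{proof}

The mean ergodic theorem says that for a contraction $U$ of a Hilbert space the averages $A_N=\frac1N\sum_{m<N}U^m$ converge strongly to the orthogonal projection onto the fixed vectors of $U$; by Lemma~\ref{lem:fix} this projection is $P$. In particular, if $U^nx$ has a limit, weak or strong, the averages have the same limit, so it is $Px$.

Fix $x\in\mathcal H$ and put $x_n=U^nx$ and $a_n=\|x_n\|^2$. The sequence $a_n$ is nonincreasing, hence convergent. Expanding the square and using $\int T\,d\mu^{n-m}=U^{n-m}$ and $U^{n-m}x_m=x_n$, we get for $m<n$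
\begin{equation}\label{eq:variance}
\int\|T(t)x_m-x_n\|^2\,d\mu^{n-m}(t)=a_m+a_n-2\operatorname{Re}\langle U^{n-m}x_m,x_n\rangle=a_m-a_n .
\end{equation}
The loss of norm is the variance of the vectors being averaged. Since the total loss is finite, a typical $t$ must eventually carry $x_n$ almost to $x_{n+1}$, and then for two typical elements $s,t$ the quotient $s^{-1}t$ almost fixes $x_n$. This suggests the definitions
\[
D=\{t\in G:\|T(t)x_n-x_{n+1}\|\to0\},\qquad H=\{h\in G:\|T(h)x_n-x_n\|\to0\}.
\]
The set $D$ is Borel, being defined by the convergence of a sequence of continuous functions. The set $H$ is a subgroup, because $\|T(hh')v-v\|\le\|T(h')v-v\|+\|T(h)v-v\|$ and $\|T(h^{-1})v-v\|=\|T(h)v-v\|$. We call $H$ the \emph{asymptotic stabilizer} of $x$. Nothing in its definition makes it closed.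

\begin{lemma}\label{lem:dense}
We have $\mu(D)=1$, and $D=sH$ for every $s\in D$. The closure $\overline H$ is a normal subgroup of $G$ and $S\subset s\overline H$. If $\mu$ is strictly aperiodic, then $H$ is dense in $G$.
\end{lemma}

\begin{proof}
By \eqref{eq:variance} with consecutive indices, $\int\sum_n\|T(t)x_n-x_{n+1}\|^2\,d\mu(t)\le a_0<\infty$. So the series converges for $\mu$-almost every $t$, and $\mu(D)=1$. The complement of $\overline D$ is an open null set, hence $S\subset\overline D$.

Fix $s\in D$ and put $\eta_n=\|T(s)x_n-x_{n+1}\|\to0$. If $h\in H$, then $\|T(sh)x_n-x_{n+1}\|\le\|T(h)x_n-x_n\|+\eta_n\to0$, so $sh\in D$. If $t\in D$, then $\|T(s^{-1}t)x_n-x_n\|=\|T(t)x_n-T(s)x_n\|\le\|T(t)x_n-x_{n+1}\|+\eta_n\to0$, so $s^{-1}t\in H$. Thus $D=sH$, and $S\subset\overline D=s\overline H$.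

For $h\in H$, replacing $x_{n+1}$ by $T(s)x_n$ in the first line and $T(s)x_n$ by $x_{n+1}$ in the second gives
\begin{align*}
\|T(shs^{-1})x_{n+1}-x_{n+1}\|&\le2\eta_n+\|T(h)x_n-x_n\|\to0,\\
\|T(s^{-1}hs)x_n-x_n\|&=\|T(h)T(s)x_n-T(s)x_n\|\\
&\le2\eta_n+\|T(h)x_{n+1}-x_{n+1}\|\to0 .
\end{align*}
So every $s\in D$ normalizes $H$, and therefore $\overline H$. The normalizer of $\overline H$ is the intersection over $h\in\overline H$ of the closed sets $\{g: ghg^{-1}\in\overline H,\ g^{-1}hg\in\overline H\}$. It is a closed subgroup containing $\overline D\supset S$, so it is $G$ because $\mu$ is adapted. Now $S$ lies in a coset of the closed normal subgroup $\overline H$, and strict aperiodicity forces $\overline H=G$.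
\end{proof}

This is the only place where strict aperiodicity enters the proof of Theorem~\ref{thm:positive}. The next lemma says what is still needed for strong convergence: one element of $D$ that almost fixes $x_n$, along a subsequence.

\begin{lemma}\label{lem:criterion}
Suppose that $\|T(s)x_{n_j}-x_{n_j}\|\to0$ for some $s\in D$ and some $n_1<n_2<\cdots$. Then $U^nx\to Px$.
\end{lemma}

\begin{proof}
We have $\|x_{n_j+1}-x_{n_j}\|\le\|x_{n_j+1}-T(s)x_{n_j}\|+\|T(s)x_{n_j}-x_{n_j}\|\to0$. The sequence $\|x_{n+1}-x_n\|=\|U^n(Ux-x)\|$ is nonincreasing, so it tends to $0$. Hence $x_{n+m}-x_n\to0$ as $n\to\infty$ for each fixed $m$, and averaging over $m<N$ gives $U^nA_Nx-U^nx\to0$ for each fixed $N$. Since $UPx=Px$,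
\[
\limsup_n\|U^nx-Px\|=\limsup_n\|U^n(A_Nx-Px)\|\le\|A_Nx-Px\|,
\]
and the right side tends to $0$ as $N\to\infty$.
\end{proof}

If $U^nx$ converges, its limit $Px$ is invariant, so $H=G$. If $H=G$, Lemma~\ref{lem:criterion} applies to any $s\in D$. For adapted, strictly aperiodic $\mu$ the sequence $U^nx$ therefore converges if and only if the dense subgroup $H$ is closed.

\begin{remark}\label{rem:sin}
This proves the [SIN] case of (B). Given $\varepsilon>0$, let $O$ be a conjugation-invariant neighborhood of $e$ on which $\|T(g)x-x\|\le\varepsilon$. For $g\in O$,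
\[
T(g)x_n-x_n=\int T(t)\bigl(T(t^{-1}gt)x-x\bigr)\,d\mu^n(t)
\]
has norm at most $\varepsilon$, for all $n$. Any $s\in G$ can be written $s=hg$ with $h\in H$ and $g\in O$, because the neighborhood $sO^{-1}$ of $s$ meets $H$. Then $\limsup_n\|T(s)x_n-x_n\|\le\varepsilon$, and so $s\in H$. The [SIN] property is used to make the maps $g\mapsto T(g)x_n$ equicontinuous at $e$.
\end{remark}

\begin{remark}\label{rem:lazy}
Every atom of $\mu$ lies in $D$, since $\mu(D)=1$. If $e$ is an atom, Lemma~\ref{lem:criterion} applies with $s=e$, and $U^n\to P$ strongly on any group.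
\end{remark}

\section{The counterexample}\label{sec:counter}

\subsection{What the example has to do}
Write the measure as $\mu=\delta_k*\nu$, where $\nu$ is purely atomic with an atom at $e$, so that $k$ is an atom of $\mu$. By Section~\ref{sec:stabilizer}, a vector $x$ for which $U^nx$ diverges must satisfy $k\in D$, $k\notin H$, and every atom of $\nu$ lies in $k^{-1}D=H$. So the atoms of $\nu$ act almost trivially on $x_n$ for large $n$, while $k$ does not, although $k$ lies in the closure of $H$. The factor $\delta_k$ cannot be dropped: by Remark~\ref{rem:lazy}, if $\nu$ is adapted the powers of $U_\nu$ converge strongly.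

A model for this situation is a product of finite cyclic groups $V=\prod_jC_j$ acting on $\bigoplus_j\ell^2(C_j)$, the $j$-th factor by translation on the $j$-th summand. Let $h_j$ be the generator of $C_j$ and $k=(1,1,\dots)$. Then $k=\lim_m h_1\cdots h_m$ in the compact group $V$. If a sequence of basis vectors leaves the summands one after the other, each $h_j$ fixes all but finitely many of them, while $k$ moves all of them. The cycles must be finite here, since an infinite product of copies of $\mathbb Z$ is not locally compact.

The group $V$ is abelian and gives no counterexample: it preserves each summand. We need further elements $g_j$, atoms of $\nu$ of mass $q_j$, that carry a vector from $\ell^2(C_j)$ to $\ell^2(C_{j+1})$. Three difficulties arise. The masses $q_j$ are summable, so $g_j$ acts only through the average $(1-q_j)+q_jg_j$ of the identity and $g_j$, and averaging loses norm; the total loss over infinitely many transfers must be small. The transfer from $C_j$ to $C_{j+1}$ must be over before the atoms $h_j$ and $h_{j+1}$ have had time to spread the vector; this is arranged by giving them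 very small masses $p_j$. Finally, $U$ is the same operator at every step, so something must tell $g_j$ when to start and when to stop. The element $k$ does this: it advances the position $n$ on all cycles by one, so the position serves as a clock, and $g_j$ acts only at positions $n$ in a window $I_j$.

\subsection{A quarter turn by averaging}
Consider a single transfer. Identify a real plane with $\mathbb C$; we want to turn the vector $1$ into a vector close to $\mathbf i$ by iterating $(1-q)+qR$, where $R$ is a rotation and $q$ is small. If $R$ is the rotation by $\tau$, this operator is multiplication by $z=1-q+qe^{\mathbf i\tau}$. The direct choice $\tau=\pi/2$ fails: then $\arg z\approx q$ and $|z|\approx1-q$, about $\pi/(2q)$ steps are needed, and the norm is multiplied by about $e^{-\pi/2}$, however small $q$ is. For small $\tau$, on the other hand, $\arg z\approx q\tau$ is linear in $\tau$ while $1-|z|\approx q\tau^2/2$ is quadratic. With $L\approx\pi/(2q\tau)$ steps the loss is of order $Lq\tau^2$, that is, of order $1/(Lq)$. A slow turn is almost free.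

\begin{lemma}\label{lem:turn}
Let $0<q<1$, let $L$ be an integer with $Lq\ge2$, and let $\varphi=\pi/(2L)$. There is $\tau\in(0,\pi/2)$ such that $z=1-q+qe^{\mathbf i\tau}$ satisfies
\[
z=|z|e^{\mathbf i\varphi},\qquad L(1-|z|)\le\frac{\pi^2}{2Lq}.
\]
\end{lemma}

\begin{proof}
For $\tau\in[0,\pi/2]$ the number $1-q+qe^{\mathbf i\tau}$ has positive real part, and its argument is continuous in $\tau$, equal to $0$ at $\tau=0$ and to $\arctan\frac q{1-q}$ at $\tau=\pi/2$. Since $L>2$ we have $0<\varphi<\pi/4$, and convexity of the tangent on $[0,\pi/4]$ gives $\tan\varphi\le\frac4\pi\varphi=\frac2L\le q<\frac q{1-q}$. So some $\tau\in(0,\pi/2)$ gives $\arg z=\varphi$. Comparing imaginary parts, $q\sin\tau=|z|\sin\varphi\le\varphi$. As $\cos\tau\ge0$, we have $1-\cos\tau\le(1-\cos\tau)(1+\cos\tau)=\sin^2\tau$. Hence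
\[
1-|z|\le1-|z|^2=2q(1-q)(1-\cos\tau)\le2q\sin^2\tau\le\frac{2\varphi^2}q=\frac{\pi^2}{2L^2q}.\qedhere
\]
\end{proof}

The $j$-th transfer will take $L_j$ steps. We need $\sum_j1/(L_jq_j)<\infty$ to control the loss in the turns, $\sum_jL_j(p_j+p_{j+1})<\infty$ to control the effect of the $h_j$, and $\sum_jq_j+\sum_jp_j<1$ to leave an atom of $\nu$ at $e$. For $j\ge1$ put
\[
q_j=2^{-j-1},\qquad L_j=4^{j+1},\qquad p_j=8^{-j-1},\qquad \varphi_j=\frac{\pi}{2L_j},
\]
and $\rho=1-\sum_jq_j-\sum_jp_j=1-\frac12-\frac1{56}>0$. Since $L_jq_j=2^{j+1}\ge2$, Lemma~\ref{lem:turn} provides $\tau_j\in(0,\pi/2)$ and $z_j=1-q_j+q_je^{\mathbf i\tau_j}=|z_j|e^{\mathbf i\varphi_j}$. From $\pi^2<10$, $p_{j+1}\le p_j$ and $L_jp_j=2^{-j-1}$ we get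
\begin{equation}\label{eq:budget}
L_j(1-|z_j|)+2L_j(p_j+p_{j+1})\le\pi^22^{-j-2}+4\cdot2^{-j-1}<5\cdot2^{-j}.
\end{equation}
The windows are the consecutive blocks of integers
\[
I_j=\{n: b_{j-1}\le n<b_j\},\qquad b_0=0,\quad b_j=L_1+\dots+L_j .
\]
Every integer $n\ge0$ lies in exactly one window.

\subsection{The Hilbert space and the operators}
Let $C_j=\mathbb Z/(b_j+1)\mathbb Z$, a cycle long enough to contain the positions $0,1,\dots,b_j$ without repetition. Let $\mathcal H=\bigoplus_{j\ge1}\ell^2(C_j)$, with orthonormal basis $f_{j,n}$, $n\in C_j$; an integer $n$ in the second index stands for its class in $C_j$. The compact abelian group $V=\prod_jC_j$ acts faithfully by $v f_{j,n}=f_{j,n+v_j}$, and we regard it as a group of unitary operators, written multiplicatively. Let $h_j\in V$ have $j$-th coordinate $1$ and all other coordinates $0$, let $k=(1,1,1,\dots)$, and let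
\[
W_m=\{v\in V: v_1=\dots=v_m=0\},\qquad \mathcal H_m=\bigoplus_{j\le m}\ell^2(C_j).
\]
As the $C_j$ are finite, the subgroups $W_m$ form a base of neighborhoods of $e$ for the product topology of $V=W_0$.

For $n\ge0$, with $j$ determined by $n\in I_j$, let $\Pi_n$ be the span of $f_{j,n}$ and $f_{j+1,n}$. The planes $\Pi_n$, $n\ge0$, are mutually orthogonal: a basis vector of $\ell^2(C_i)$ that occurs in $\Pi_n$ has $n\in I_{i-1}\cup I_i$, so $0\le n<b_i$, and such $n$ are distinct in $C_i$. Let $g_j$ be the unitary operator that is the rotation by $\tau_j$ on each $\Pi_n$ with $n\in I_j$,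
\[
g_jf_{j,n}=\cos\tau_j\,f_{j,n}+\sin\tau_j\,f_{j+1,n},\qquad g_jf_{j+1,n}=-\sin\tau_j\,f_{j,n}+\cos\tau_j\,f_{j+1,n},
\]
and the identity on the orthogonal complement of $\bigoplus_{n\in I_j}\Pi_n$. Figure~\ref{fig:stairs} shows the arrangement.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.55cm,y=1.0cm]
\foreach \n in {0,...,2} \draw[gray] (\n,0)--(\n,-1);
\foreach \n in {3,...,7} \draw[gray] (\n,-1)--(\n,-2);
\foreach \n in {8,...,14} \draw[gray] (\n,-2)--(\n,-3);
\foreach \n in {0,...,3} \fill (\n,0) circle (1.5pt);
\foreach \n in {0,...,8} \fill (\n,-1) circle (1.5pt);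
\foreach \n in {0,...,15} \fill (\n,-2) circle (1.5pt);
\foreach \n in {0,...,17} \fill (\n,-3) circle (1.5pt);
\draw[thick,dashed] (0,0)--(3,-1)--(8,-2)--(15,-3);
\node[left] at (-0.5,0) {$C_1$}; \node[left] at (-0.5,-1) {$C_2$};
\node[left] at (-0.5,-2) {$C_3$}; \node[left] at (-0.5,-3) {$C_4$};
\node at (18.2,-3) {$\cdots$};
\node[below] at (0,-3.1) {$0$}; \node[below] at (3,-3.1) {$b_1$};
\node[below] at (8,-3.1) {$b_2$}; \node[below] at (15,-3.1) {$b_3$};
\end{tikzpicture}
\caption{The basis vectors $f_{j,n}$ (row $j$, column $n$; lengths not to scale). The operator $k$ shifts every row cyclically one step to the right, and $h_j$ shifts row $j$ only. Each vertical segment is a plane $\Pi_n$; the segments between rows $j$ and $j+1$ are the planes rotated by $g_j$. The dashed line marks the vectors $u_n\in\Pi_n$, which turn from row $j$ to row $j+1$ while $n$ runs from $b_{j-1}$ to $b_j$.}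
\label{fig:stairs}
\end{figure}

\subsection{The group}
Let $G$ be the group of unitary operators generated by $V$ and all $g_j$. The strong operator topology gives no reason for $G$ to be locally compact, so we use a finer topology, in which $V$ is open. It exists because each $g_j$ commutes with an open subgroup of $V$.

For $m\ge1$ let $\Lambda_m$ be the countable group generated by $h_1,\dots,h_m$ and $g_1,\dots,g_{m-1}$. Its elements preserve $\mathcal H_m$ and are the identity on $\mathcal H_m^\perp$. The elements of $W_m$ preserve $\mathcal H_m^\perp$ and are the identity on $\mathcal H_m$. Hence $\Lambda_m$ and $W_m$ commute elementwise, $\Lambda_m\cap W_m=\{e\}$, and $G_m=\Lambda_mW_m$ is a group, the direct product of $\Lambda_m$ and $W_m$. As $W_m$ is abelian, it is central in $G_m$. Since $W_m$ is generated by $h_{m+1}$ and $W_{m+1}$, we have $G_m\subset G_{m+1}$. The union of the $G_m$ is a subgroup of $G$ containing $G_1=V$ and all $g_j$, so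
\[
G=\bigcup_mG_m .
\]

Recall that a decreasing sequence of subgroups $W_m$ of a group $G$ is a base of neighborhoods of $e$ for a group topology provided that for all $g$ and $m$ there is $m'$ with $gW_{m'}g^{-1}\subset W_m$; a set $O$ is then open when each $g\in O$ has $gW_m\subset O$ for some $m$, and the $W_m$ are open subgroups. In our case, if $g\in G_r$ and $m'\ge\max(m,r)$, then $g$ commutes with $W_{m'}\subset W_r$, so $gW_{m'}g^{-1}=W_{m'}\subset W_m$. We give $G$ this topology.

\begin{lemma}\label{lem:group}
The group $G$ is locally compact, totally disconnected and second countable. Each $G_m$ is an open subgroup, topologically isomorphic to the product of the discrete group $\Lambda_m$ and the compact group $W_m$. The inclusion $T$ of $G$ in the unitary group of $\mathcal H$ is a continuous representation, and $\mathcal H^G=0$.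
\end{lemma}

\begin{proof}
Cosets of open subgroups are open and closed. Since $\bigcap_mW_m=\{e\}$, two distinct points lie in different cosets of some $W_m$; so $G$ is Hausdorff and totally disconnected. The topology induced on $V$ is a group topology with base $W_m$ at $e$, so it is the product topology, and $V$ is a compact open subgroup. Thus $G$ is locally compact. As $G=\bigcup_m\Lambda_mW_m$ with $\Lambda_m$ countable, $G$ is a countable union of cosets of the open, second countable subgroup $V$, hence second countable. The subgroup $G_m$ contains $W_m$, so it is open. The isomorphism $\Lambda_m\times W_m\to G_m$, with $\Lambda_m$ discrete, maps the open subgroup $\{e\}\times W_m$ homeomorphically onto the open subgroup $W_m$, so it is a homeomorphism.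

For $x\in\mathcal H_m$ the map $g\mapsto T(g)x$ is constant on the open cosets $gW_m$, hence continuous. For general $x$ it is a uniform limit of such maps, because $\bigcup_m\mathcal H_m$ is dense and the $T(g)$ are isometries.

Let $w\in\mathcal H^G$. Invariance under $h_j$ means that the coefficient of $f_{j,n}$ in $w$ is a number $c_j$ independent of $n$. For $n\in I_j$ the operator $g_j$ preserves $\Pi_n$ and $\Pi_n^\perp$, so it fixes the component $c_jf_{j,n}+c_{j+1}f_{j+1,n}$ of $w$ in $\Pi_n$. The rotation by $\tau_j\in(0,\pi/2)$ has eigenvalues $e^{\pm\mathbf i\tau_j}\ne1$, so $c_j=0$. This holds for all $j$, and $w=0$.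
\end{proof}

\subsection{The measure}
Let
\[
\nu=\rho\,\delta_e+\sum_jq_j\delta_{g_j}+\sum_jp_j\delta_{h_j},\qquad \mu=\delta_k*\nu .
\]
The measure $\mu$ is a purely atomic probability with atoms $k$, $kg_j$, $kh_j$, all of which lie in $S$, and $U=U_\mu=T(k)U_\nu$.

\begin{lemma}\label{lem:measure}
The measure $\mu$ is adapted and strictly aperiodic.
\end{lemma}

\begin{proof}
Let $M$ be a closed subgroup with $S\subset kM$. Then $g_j=k^{-1}(kg_j)$ and $h_j=k^{-1}(kh_j)$ lie in $M$ for all $j$. The $h_j$ generate the subgroup of finitely supported elements of $V$, which is dense in $V$; so $V\subset M$ and $M=G$. If a closed subgroup $M$ contains $S$, then $k\in M$ and $kM=M$. If $S$ lies in a coset $cM$ of a closed normal subgroup, then $k\in cM$ and $cM=kM$. In both cases $M=G$.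
\end{proof}

\subsection{The traveling vector}
For $n=b_{j-1}+l$ with $0\le l<L_j$ define the unit vector
\begin{equation}\label{eq:un}
u_n=\cos(l\varphi_j)\,f_{j,n}+\sin(l\varphi_j)\,f_{j+1,n}\in\Pi_n .
\end{equation}
For $l=L_j$, that is $n=b_j$, the right side equals $f_{j+1,b_j}$ because $L_j\varphi_j=\pi/2$, and this is the vector $u_{b_j}$ defined at the start of the next window. So \eqref{eq:un} holds for $0\le l\le L_j$.

\begin{lemma}\label{lem:step}
For $n\in I_j$ we have $\|Uu_n-u_{n+1}\|\le(1-|z_j|)+2(p_j+p_{j+1})$.
\end{lemma}

\begin{proof}
For $i\ne j$ the operator $g_i$ is the identity on $\Pi_n$, since $\Pi_n$ is orthogonal to the planes $\Pi_m$ with $m\in I_i$. For $i\ne j,j+1$ the operator $h_i$ is the identity on $\Pi_n\subset\ell^2(C_j)\oplus\ell^2(C_{j+1})$. As $\nu$ has total mass one,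
\[
U_\nu u_n=(1-q_j)u_n+q_jg_ju_n+p_j(h_ju_n-u_n)+p_{j+1}(h_{j+1}u_n-u_n).
\]
The last two terms have norm at most $2(p_j+p_{j+1})$ together. Identify $af_{j,n}+bf_{j+1,n}$, for real $a,b$, with $a+\mathbf ib$. Then $u_n$ is $e^{\mathbf il\varphi_j}$, the operator $g_j$ is multiplication by $e^{\mathbf i\tau_j}$, and $(1-q_j)+q_jg_j$ is multiplication by $z_j=|z_j|e^{\mathbf i\varphi_j}$. Therefore
\[
(1-q_j)u_n+q_jg_ju_n=|z_j|\bigl(\cos((l+1)\varphi_j)f_{j,n}+\sin((l+1)\varphi_j)f_{j+1,n}\bigr).
\]
The operator $T(k)$ sends $f_{j,n}$ to $f_{j,n+1}$ and $f_{j+1,n}$ to $f_{j+1,n+1}$, so it sends this vector to $|z_j|u_{n+1}$, by \eqref{eq:un} with $l+1\le L_j$. Hence $\|Uu_n-|z_j|u_{n+1}\|\le2(p_j+p_{j+1})$, and the lemma follows.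
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The properties of $G$, $T$ and $\mu$ are Lemmas~\ref{lem:group} and~\ref{lem:measure}. Let $r\ge1$, $a=b_{r-1}$ and $x=u_a=f_{r,a}$. Since $U$ is a contraction, the identity
\[
U^Nu_a-u_{a+N}=\sum_{i=0}^{N-1}U^{N-1-i}\bigl(Uu_{a+i}-u_{a+i+1}\bigr),
\]
Lemma~\ref{lem:step} and \eqref{eq:budget} give, with $L_j$ terms in the window $I_j$,
\[
\|U^Nx-u_{a+N}\|\le\sum_{n\ge a}\|Uu_n-u_{n+1}\|\le\sum_{j\ge r}5\cdot2^{-j}=10\cdot2^{-r}.
\]
So the nonincreasing sequence $\|U^Nx\|$ has limit at least $1-10\cdot2^{-r}$, which exceeds $1-\varepsilon$ for large $r$. For $r\ge4$ the limit is positive. If $U^Nx$ converged in norm, its limit would be $Px=0$, which is impossible.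
\end{proof}

By (A) the powers $U^n$ do converge weakly in this example, and the limit is $P=0$.

\begin{remark}\label{rem:union}
Each $G_m$ is a [SIN] group, because the subgroups $W_{m'}$, $m'\ge m$, are central in $G_m$ and form a base of neighborhoods of $e$. By (B) the unitary representation problem has a positive answer on every $G_m$. So the class of groups with a positive answer is not closed under increasing unions of open subgroups.
\end{remark}

\begin{remark}
The example depends on the topology of $G$. The subgroup $\Gamma=\bigcup_m\Lambda_m$ is normal in $G$, since $\Lambda_m$ is normal in $G_m$; it is dense by the proof of Lemma~\ref{lem:measure}; and $k\notin\Gamma$, since $k$ is not the identity on any $\mathcal H_m^\perp$. All atoms of $\mu$ lie in $k\Gamma$. On the discrete group generated by $k$ and $\Gamma$ the same measure is adapted and not strictly aperiodic. On $G$ the period is hidden, because $\Gamma$ is not closed, but the vectors $u_n$ still detect it: $\Lambda_m$ fixes $u_n$ for $n\ge b_m$, while $T(k)u_n\perp u_n$ for all $n$.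
\end{remark}

\section{Almost connected groups}\label{sec:positive}

We turn to Theorem~\ref{thm:positive}. The asymptotic stabilizer is defined by a sequence of vectors. Lie theory is better suited to one vector and a sequence of group elements, and \eqref{eq:variance} allows this exchange: for large $m<n$ the vector $x_n$ is close to a translate of $x_m$. The following lemma holds on every locally compact group; the notation is that of Section~\ref{sec:stabilizer}.

\begin{lemma}\label{lem:onevector}
There are $n_1<n_2<\cdots$, elements $\gamma_j\in G$ and a vector $y\in\mathcal H$ with $\|T(\gamma_j)y-x_{n_j}\|\to0$.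
\end{lemma}

\begin{proof}
Choose $n_1<n_2<\cdots$ with $a_{n_j}-\lim_na_n\le4^{-j}$. By \eqref{eq:variance} the mean of $\|T(t)x_{n_j}-x_{n_{j+1}}\|^2$ with respect to a probability measure is at most $4^{-j}$, so there is $t_j\in G$ with $\|T(t_j)x_{n_j}-x_{n_{j+1}}\|\le2^{-j}$. Put $\gamma_1=e$, $\gamma_{j+1}=t_j\gamma_j$ and $y_j=T(\gamma_j)^{-1}x_{n_j}$. Applying the isometry $T(\gamma_{j+1})$ gives $\|y_{j+1}-y_j\|=\|x_{n_{j+1}}-T(t_j)x_{n_j}\|\le2^{-j}$. So $y_j$ converges to some $y$, and $\|T(\gamma_j)y-x_{n_j}\|=\|y-y_j\|\to0$.
\end{proof}

With these data, for every $g\in G$ the numbers $\|T(\gamma_j^{-1}g\gamma_j)y-y\|=\|T(g)T(\gamma_j)y-T(\gamma_j)y\|$ and $\|T(g)x_{n_j}-x_{n_j}\|$ differ by at most $2\|T(\gamma_j)y-x_{n_j}\|$. Hence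
\begin{equation}\label{eq:transfer}
T(g)x_{n_j}-x_{n_j}\to0\iff T(\gamma_j^{-1}g\gamma_j)y\to y .
\end{equation}
The passage from the dense subgroup to the whole group now takes the following form.

\begin{proposition}\label{prop:conj}
Let $G$ be a connected Lie group, $T$ a continuous unitary representation of $G$, $y\in\mathcal H$, $\gamma_j\in G$, and $H$ a dense subgroup of $G$ such that $T(\gamma_j^{-1}h\gamma_j)y\to y$ for all $h\in H$. Then $T(\gamma_j^{-1}g\gamma_j)y\to y$ for all $g\in G$.
\end{proposition}

The proof occupies Section~\ref{sec:conj}. The statement is false for general locally compact groups. For the group of Theorem~\ref{thm:counter} and a vector $x$ with $U^nx$ divergent, Lemmas~\ref{lem:dense} and~\ref{lem:onevector} and \eqref{eq:transfer} provide the hypotheses, and the conclusion for $g\in D$ would contradict Lemma~\ref{lem:criterion}.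

\begin{proof}[Proof of Theorem~\ref{thm:positive}, assuming Proposition~\ref{prop:conj}]
\emph{Lie groups with finitely many components.} Let $G$ be such a group; $G_0$ is an open normal subgroup of finite index. Fix $x\in\mathcal H$ and take $n_j,\gamma_j,y$ from Lemma~\ref{lem:onevector}. To apply the proposition to $G_0$ we need $\gamma_j\in G_0$, and here the finiteness of $G/G_0$ is used: along a subsequence all $\gamma_j$ lie in one coset $G_0c$. Replacing $\gamma_j$ by $\gamma_jc^{-1}$ and $y$ by $T(c)y$ does not change $T(\gamma_j)y$, so we may assume $\gamma_j\in G_0$.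

By Lemma~\ref{lem:dense} the asymptotic stabilizer $H$ is dense in $G$. As $G_0$ is open, $H\cap G_0$ is dense in $G_0$, and $H$ meets every coset of $G_0$, so that $G=HG_0$. By \eqref{eq:transfer}, $T(\gamma_j^{-1}h\gamma_j)y\to y$ for $h\in H\cap G_0$. Proposition~\ref{prop:conj} and \eqref{eq:transfer} give $T(g_0)x_{n_j}-x_{n_j}\to0$ for all $g_0\in G_0$. Take $s\in D$ and write $s=hg_0$ with $h\in H$, $g_0\in G_0$. Then
\[
\|T(s)x_{n_j}-x_{n_j}\|\le\|T(g_0)x_{n_j}-x_{n_j}\|+\|T(h)x_{n_j}-x_{n_j}\|\to0,
\]
and Lemma~\ref{lem:criterion} gives $U^nx\to Px$.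

\emph{The general case.} By the Gleason--Yamabe theorem \cite{MZ}, in an almost connected locally compact group $G$ every neighborhood of $e$ contains a compact normal subgroup $K$ such that $G/K$ is a Lie group. Fix such a $K$ and let $\pi:G\to G/K$ be the quotient map. The component group of $G/K$ is discrete, and it is a continuous image of the compact group $G/G_0$ because $\pi(G_0)$ is connected; so it is finite. In particular $G/K$ is second countable and the image measure $\pi_*\mu$ is regular. Its support contains $\pi(S)$, since an open set meeting $\pi(S)$ has an open preimage meeting $S$. If this support lies in a closed subgroup, or in a coset of a closed normal subgroup, then $S$ lies in the preimage, which is a set of the same kind in $G$ and therefore equal to $G$. So $\pi_*\mu$ is adapted and strictly aperiodic.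

The closed subspace $\mathcal H^K$ of $K$-invariant vectors is $G$-invariant because $K$ is normal. On it $T$ factors through a representation of $G/K$, which is continuous because $\pi$ is open; its invariant vectors form $\mathcal H^G$, and its average against $\pi_*\mu$ is the restriction of $U$. By the first part, $U^nx\to Px$ for $x\in\mathcal H^K$.

For arbitrary $x$ and $\varepsilon>0$ choose $K$ inside a neighborhood of $e$ on which $\|T(g)x-x\|\le\varepsilon$. The average $x_K$ of $T(g)x$ over $K$ with respect to normalized Haar measure lies in $\mathcal H^K$, and $\|x_K-x\|\le\varepsilon$. As $U^n$ and $P$ are contractions, $\limsup_n\|U^nx-Px\|\le2\varepsilon$.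
\end{proof}

\section{Conjugates of a dense subgroup of a connected Lie group}\label{sec:conj}

We prove Proposition~\ref{prop:conj}. If conjugation by $\gamma_j^{-1}$ kept small neighborhoods of $e$ small, uniformly in $j$, the argument of Remark~\ref{rem:sin} would apply. In general it does not, and the proof shows that expansion is then useful: an expanded direction must fix $y$, and such directions can be divided out.

\begin{example}\label{ex:affine}
Let $G$ be the group of maps $\xi\mapsto\alpha\xi+\beta$ of the line, $\alpha>0$; call $\alpha$ the slope, and let $\theta_c$ be the translation by $c$. If $g$ has slope $\alpha$, then $g\theta_cg^{-1}=\theta_{\alpha c}$. The dense subgroup $H$ contains an element $h$ of slope $\alpha>1$. The conjugates $\gamma_j^{-1}h^m\gamma_j$ have slope $\alpha^m$, so for each $m\geq1$ one of them, $g_m$, has slope $\alpha^m$ and satisfies $\|T(g_m)y-y\|<1/m$. Then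
\[
T(\theta_c)y=T(g_m)\,T(\theta_{c\alpha^{-m}})\,T(g_m^{-1})\,y\longrightarrow y\qquad(m\to\infty),
\]
so $y$ is fixed by all translations. These form a normal subgroup $N$, which therefore fixes every $T(g)y$. Since $G/N$ is abelian, $T(\gamma_j^{-1}g\gamma_j)y=T(g)y$ for all $g$. The hypothesis now says that $H$ fixes $y$; by density $G$ fixes $y$.
\end{example}

The general proof has the same shape. We first divide out the largest normal subgroup that fixes $y$. We then show that elements almost fixing $y$ cannot expand any direction of the Lie algebra by a large factor (Lemmas~\ref{lem:nilpotent} and~\ref{lem:bounded}), and finally that under the hypothesis of the proposition the whole adjoint group is bounded.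

\subsection{Reduction and notation}
Let $G_y=\{g:T(g)y=y\}$, a closed subgroup, and $N=\bigcap_ggG_yg^{-1}$. Then $N$ is a closed normal subgroup, it contains every normal subgroup of $G$ contained in $G_y$, and it acts trivially on the closed span of $T(G)y$. Restrict $T$ to this space and replace $G$, $H$, $\gamma_j$ by their images in the connected Lie group $G/N$. Hypothesis and conclusion are unchanged, and now $G_y$ contains no nontrivial normal subgroup of $G$.

Let $\mathfrak g$ be the Lie algebra of $G$, with a fixed norm; if $\mathfrak g=0$ there is nothing to prove. We use the identities $g\exp(Z)g^{-1}=\exp(\operatorname{Ad}(g)Z)$, $\operatorname{Ad}(\exp X)=e^{\operatorname{ad}X}$ and $\operatorname{ad}(\operatorname{Ad}(g)Z)=\operatorname{Ad}(g)\operatorname{ad}(Z)\operatorname{Ad}(g)^{-1}$. An element $X$ is \emph{ad-nilpotent} if $\operatorname{ad}X$ is a nilpotent endomorphism of $\mathfrak g$. The Lie algebra of the closed subgroup $G_y$ is the subalgebra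
\[
\mathfrak l=\{Z\in\mathfrak g: T(\exp tZ)y=y\ \text{ for all }t\in\mathbb R\}.
\]
After the reduction,
\begin{equation}\label{eq:noideal}
\mathfrak l\ \text{contains no nonzero ideal of }\mathfrak g.
\end{equation}
Indeed, $G$ is connected, hence generated by $\exp\mathfrak g$, so an ideal $\mathfrak a$ is $\operatorname{Ad}(G)$-invariant. The subgroup generated by $\exp\mathfrak a$ is then normal; if $\mathfrak a\subset\mathfrak l$ it lies in $G_y$, so it is trivial and $\mathfrak a=0$.

\subsection{Expanded directions fix $y$}
The computation of Example~\ref{ex:affine} becomes the following lemma.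

\begin{lemma}\label{lem:expand}
Let $g_n\in G$ and $Z_n\in\mathfrak g$ satisfy $T(g_n)y\to y$, $Z_n\to0$ and $\operatorname{Ad}(g_n)Z_n\to Z$. Then $Z\in\mathfrak l$ and $Z$ is ad-nilpotent.
\end{lemma}

\begin{proof}
For $t\in\mathbb R$ we have $T(\exp t\operatorname{Ad}(g_n)Z_n)y=T(g_n)T(\exp tZ_n)T(g_n^{-1})y$. The distance of the right side from $y$ is at most
\[
\|T(g_n^{-1})y-y\|+\|T(\exp tZ_n)y-y\|+\|T(g_n)y-y\|\to0,
\]
and the left side tends to $T(\exp tZ)y$. So $Z\in\mathfrak l$. The endomorphism $\operatorname{ad}(\operatorname{Ad}(g_n)Z_n)$ is conjugate to $\operatorname{ad}Z_n$, so the characteristic polynomial of $\operatorname{ad}Z$ is $\lim_n\det(\lambda-\operatorname{ad}Z_n)=\lambda^{\dim\mathfrak g}$.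
\end{proof}

A nonzero $Z$ as in the lemma need not generate an ideal inside $\mathfrak l$ in any evident way, so \eqref{eq:noideal} does not apply at once. But $\exp tZ$ fixes $y$ and itself expands some directions, polynomially in $t$. This produces new elements of $\mathfrak l$, in an ideal of our choice.

\begin{lemma}\label{lem:push}
Let $X\in\mathfrak l$ be ad-nilpotent, let $\mathfrak j$ be an ideal of $\mathfrak g$ with $[X,\mathfrak j]\ne0$, and let $k\ge1$ be maximal with $(\operatorname{ad}X)^k\mathfrak j\ne0$. Then $(\operatorname{ad}X)^k\mathfrak j\subset\mathfrak l\cap\mathfrak j$, and all elements of $(\operatorname{ad}X)^k\mathfrak j$ are ad-nilpotent.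
\end{lemma}

\begin{proof}
Let $Z\in\mathfrak j$, $g_n=\exp nX\in G_y$ and $Z_n=k!\,n^{-k}Z\to0$. Then
\[
\operatorname{Ad}(g_n)Z_n=\sum_{i=0}^k\frac{k!}{i!}\,n^{i-k}(\operatorname{ad}X)^iZ\longrightarrow(\operatorname{ad}X)^kZ,
\]
and Lemma~\ref{lem:expand} applies.
\end{proof}

\subsection{The stabilizer has no nilpotent elements}
We recall the facts about finite-dimensional real Lie algebras that are needed. The \emph{radical} $\mathfrak r$ of $\mathfrak g$ is its largest solvable ideal, the \emph{nilradical} $\mathfrak n$ is its largest nilpotent ideal, and $[\mathfrak g,\mathfrak r]\subset\mathfrak n$. The quotient $\mathfrak g/\mathfrak r$ is semisimple. Ideals of a semisimple algebra are semisimple, and a semisimple algebra $\mathfrak m$ has zero center and $[\mathfrak m,\mathfrak m]=\mathfrak m$. Every Lie algebra is the vector space direct sum of its radical and a semisimple subalgebra (Levi decomposition). By the Jacobi identity, brackets of ideals and centralizers of ideals are ideals. The Jacobson--Morozov theorem says that for a nonzero element $E$ of a semisimple algebra $\mathfrak m$ with $\operatorname{ad}E$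 nilpotent on $\mathfrak m$ there are $A,F\in\mathfrak m$ with
\[
[A,E]=2E,\qquad[A,F]=-2F,\qquad[E,F]=A;
\]
these are the relations of $\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)$ in $\mathfrak{sl}_2(\mathbb R)$. In every finite-dimensional representation of $\mathfrak{sl}_2(\mathbb R)$ the element $A$ is diagonalizable with integer eigenvalues.

\begin{lemma}\label{lem:nilpotent}
The algebra $\mathfrak l$ contains no nonzero ad-nilpotent element.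
\end{lemma}

\begin{proof}
Steps 1 and 2 exclude the nilradical, Step 3 moves a remaining nilpotent element into a semisimple ideal, and Steps 4 and 5 treat it with $SL_2$.

\emph{Step 1: $\mathfrak l\cap\mathfrak a=0$ for every abelian ideal $\mathfrak a$.} Let $X\in\mathfrak l\cap\mathfrak a$. Then $[X,\mathfrak g]\subset\mathfrak a$ and $[X,[X,\mathfrak g]]\subset[\mathfrak a,\mathfrak a]=0$. Either $[X,\mathfrak g]=0$, or Lemma~\ref{lem:push} applies with $\mathfrak j=\mathfrak g$ and $k=1$; in both cases $[X,\mathfrak g]\subset\mathfrak l\cap\mathfrak a$. So $\mathfrak l\cap\mathfrak a$ is an ideal, and it is zero by \eqref{eq:noideal}.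

\emph{Step 2: $\mathfrak l\cap\mathfrak n=0$.} Let $\mathfrak n_1=\mathfrak n$, $\mathfrak n_{i+1}=[\mathfrak n,\mathfrak n_i]$ be the lower central series, which ends in $0$. If the claim fails, take the largest $i$ with $\mathfrak l\cap\mathfrak n_i\ne0$ and a nonzero $X\in\mathfrak l\cap\mathfrak n_i$. It is ad-nilpotent, since $\operatorname{ad}X$ maps $\mathfrak g$ into $\mathfrak n_1$ and $\mathfrak n_m$ into $\mathfrak n_{m+1}$. If $[X,\mathfrak n]\ne0$, Lemma~\ref{lem:push} with $\mathfrak j=\mathfrak n$ gives a nonzero subspace $(\operatorname{ad}X)^k\mathfrak n$ of $\mathfrak l$ contained in $[X,\mathfrak n]\subset\mathfrak n_{i+1}$, against the choice of $i$. So $X$ lies in the center of $\mathfrak n$, an abelian ideal of $\mathfrak g$, against Step 1.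

\emph{Step 3.} Suppose that $X\in\mathfrak l$ is nonzero and ad-nilpotent. If $[X,\mathfrak r]\ne0$, Lemma~\ref{lem:push} gives a nonzero subspace $(\operatorname{ad}X)^k\mathfrak r$ of $\mathfrak l$ contained in $[\mathfrak g,\mathfrak r]\subset\mathfrak n$, against Step 2. So $X$ lies in the centralizer $\mathfrak c$ of $\mathfrak r$, an ideal of $\mathfrak g$. The intersection $\mathfrak z=\mathfrak c\cap\mathfrak r$ is the center of $\mathfrak r$; it is an abelian ideal of $\mathfrak g$ and is central in $\mathfrak c$. The quotient $\mathfrak c/\mathfrak z$ is isomorphic to the ideal $(\mathfrak c+\mathfrak r)/\mathfrak r$ of $\mathfrak g/\mathfrak r$, hence semisimple, so $\mathfrak z$ is the radical of $\mathfrak c$. Write $\mathfrak c=\mathfrak z\oplus\mathfrak m$ with $\mathfrak m$ a semisimple subalgebra. Since $\mathfrak z$ is central, $[\mathfrak c,\mathfrak c]=[\mathfrak m,\mathfrak m]=\mathfrak m$, so $\mathfrak m$ is an ideal of $\mathfrak g$. By Step 1, $X\notin\mathfrak z$, so the $\mathfrak m$-component $X'$ of $X$ is nonzero, and $[X,\mathfrak m]=[X',\mathfrak m]\ne0$. Lemma~\ref{lem:push} with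 $\mathfrak j=\mathfrak m$ gives a nonzero ad-nilpotent element $E\in\mathfrak l\cap\mathfrak m$. Choose $A,F\in\mathfrak m$ by the Jacobson--Morozov theorem.

\emph{Step 4: $A\in\mathfrak l$.} For $\lambda>0$ and $\varepsilon\ne0$ put $a=(\lambda-1)/\varepsilon$ and $b=-(\lambda-1)/(\lambda\varepsilon)$. We claim that in $G$
\begin{equation}\label{eq:sl2}
\exp(aE)\exp(\varepsilon F)\exp(bE)=\exp((\log\lambda)A)\exp(\lambda\varepsilon F).
\end{equation}
In $SL_2(\mathbb R)$, using $1+a\varepsilon=\lambda$, $\lambda b+a=0$ and $\varepsilon b+1=\lambda^{-1}$,
\[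
\begin{pmatrix}1&a\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \varepsilon&1\end{pmatrix}\begin{pmatrix}1&b\\0&1\end{pmatrix}
=\begin{pmatrix}\lambda&a\\ \varepsilon&1\end{pmatrix}\begin{pmatrix}1&b\\0&1\end{pmatrix}
=\begin{pmatrix}\lambda&0\\ \varepsilon&\lambda^{-1}\end{pmatrix}
=\begin{pmatrix}\lambda&0\\0&\lambda^{-1}\end{pmatrix}\begin{pmatrix}1&0\\ \lambda\varepsilon&1\end{pmatrix}.
\]
In the universal covering group of $SL_2(\mathbb R)$, for fixed $\varepsilon$, the two sides of \eqref{eq:sl2} are continuous lifts of the same path $\lambda\in(0,\infty)$, and both equal $\exp(\varepsilon F)$ at $\lambda=1$; so they coincide. The Lie algebra homomorphism $\mathfrak{sl}_2(\mathbb R)\to\mathfrak g$ defined by $E,A,F$ integrates to a homomorphism from this simply connected group to $G$, which carries the identity to \eqref{eq:sl2} in $G$.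

The continuous function $\psi(g)=\|T(g)y-y\|$ satisfies $\psi(ugu')=\|T(g)T(u')y-T(u^{-1})y\|=\psi(g)$ for $u,u'\in G_y$. As $E\in\mathfrak l$, \eqref{eq:sl2} gives $\psi\bigl(\exp((\log\lambda)A)\exp(\lambda\varepsilon F)\bigr)=\psi(\exp\varepsilon F)$. Letting $\varepsilon\to0$ we get $\psi(\exp((\log\lambda)A))=\psi(e)=0$ for all $\lambda>0$.

\emph{Step 5.} Under $\operatorname{ad}$, the space $\mathfrak g$ is a representation of $\mathfrak{sl}_2(\mathbb R)$, so $\mathfrak g=\bigoplus_{\kappa\in\mathbb Z}\mathfrak g_\kappa$ with $\operatorname{ad}A=\kappa$ on $\mathfrak g_\kappa$. Let $Z\in\mathfrak g_\kappa$ with $\kappa\ne0$, and let $\sigma$ be the sign of $\kappa$. The elements $g_n=\exp(\sigma nA)$ lie in $G_y$, the vectors $Z_n=e^{-|\kappa|n}Z$ tend to $0$, and $\operatorname{Ad}(g_n)Z_n=Z$. By Lemma~\ref{lem:expand}, $Z\in\mathfrak l$. Let $\mathfrak i$ be the subalgebra generated by $\bigoplus_{\kappa\ne0}\mathfrak g_\kappa$; it is contained in $\mathfrak l$. For $Y\in\mathfrak g_0$ the derivation $\operatorname{ad}Y$ commutes with $\operatorname{ad}A$, so it preserves each $\mathfrak g_\kappa$ and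 hence $\mathfrak i$. For $\kappa\ne0$ we have $[\mathfrak g_\kappa,\mathfrak i]\subset\mathfrak i$ because $\mathfrak g_\kappa\subset\mathfrak i$. So $\mathfrak i$ is an ideal. It contains $E\in\mathfrak g_2$, which contradicts \eqref{eq:noideal}.
\end{proof}

\begin{lemma}\label{lem:bounded}
There are $\delta>0$ and $\beta<\infty$ such that $\|T(g)y-y\|<\delta$ implies $\|\operatorname{Ad}(g)\|\le\beta$.
\end{lemma}

\begin{proof}
Otherwise there are $g_n$ with $\|T(g_n)y-y\|<1/n$ and $\|\operatorname{Ad}(g_n)\|>n$. Rescaling a unit vector at which the operator norm is attained, choose $Z_n$ with $\|Z_n\|=\|\operatorname{Ad}(g_n)\|^{-1}\to0$ and $\|\operatorname{Ad}(g_n)Z_n\|=1$. A subsequence of $\operatorname{Ad}(g_n)Z_n$ converges to a unit vector, which by Lemma~\ref{lem:expand} is an ad-nilpotent element of $\mathfrak l$. This contradicts Lemma~\ref{lem:nilpotent}.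
\end{proof}

\subsection{The adjoint group is bounded}
So far the dense subgroup $H$ and the elements $\gamma_j$ have not been used. Lemma~\ref{lem:bounded} bounds $\operatorname{Ad}(\gamma_j^{-1}h\gamma_j)$ for each $h\in H$ and large $j$, with no uniformity in $h$. In a finite-dimensional space uniformity comes from linearity: conjugation is a linear map, and boundedness on a spanning set is boundedness everywhere. Let $\mathcal B\subset\operatorname{End}(\mathfrak g)$ be the linear span of $\operatorname{Ad}(G)$, with the operator norm, and define linear maps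
\[
c_j:\mathcal B\to\mathcal B,\qquad c_j(B)=\operatorname{Ad}(\gamma_j)^{-1}B\operatorname{Ad}(\gamma_j),
\]
so that $c_j(\operatorname{Ad}g)=\operatorname{Ad}(\gamma_j^{-1}g\gamma_j)$.

\begin{proof}[End of the proof of Proposition~\ref{prop:conj}]
\emph{The maps $c_j$ are uniformly bounded.} By hypothesis and Lemma~\ref{lem:bounded}, $\limsup_j\|c_j(\operatorname{Ad}h)\|\le\beta$ for $h\in H$. The set of $B\in\mathcal B$ with $\sup_j\|c_j(B)\|<\infty$ is a linear subspace, hence closed. It contains $\operatorname{Ad}(H)$, so by density it contains $\operatorname{Ad}(G)$ and equals $\mathcal B$. Applying this to a basis of $\mathcal B$ gives $C=\sup_j\|c_j\|<\infty$. For $g\in G$ and $h\in H$ we have $\limsup_j\|c_j(\operatorname{Ad}g)\|\le\beta+C\|\operatorname{Ad}g-\operatorname{Ad}h\|$, and letting $h\to g$,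
\begin{equation}\label{eq:limsup}
\limsup_j\|c_j(\operatorname{Ad}g)\|\le\beta\qquad\text{for all }g\in G.
\end{equation}

\emph{The inverses $c_j^{-1}$ are uniformly bounded.} A bounded family of invertible maps has bounded inverses once the determinants stay away from zero, so we look at eigenvalues. Let $\lambda$ be a complex eigenvalue of $\operatorname{Ad}(g)$ and $m\in\mathbb Z$. The operator $c_j(\operatorname{Ad}g^m)$ is conjugate to $\operatorname{Ad}(g)^m$, so $|\lambda|^m\le\|c_j(\operatorname{Ad}g^m)\|$ for all $j$, and $|\lambda|^m\le\beta$ by \eqref{eq:limsup}. As this holds for positive and negative $m$, $|\lambda|=1$. This is the step that excludes a slope $\alpha\ne1$ in Example~\ref{ex:affine}. It applies to $g=\gamma_j$, because $\gamma_j\in G$. The eigenvalues of $B\mapsto M^{-1}BM$ on $\operatorname{End}(\mathfrak g)$ are the quotients $\lambda/\lambda'$ of eigenvalues of $M$, and those of the restriction to an invariant subspace are among them. Hence all eigenvalues of $c_j$ have modulus one and $|\det c_j|=1$. In a basis of $\mathcal B$ the entries of $c_j^{-1}$ are, up to sign, cofactors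 of $c_j$, which are polynomials in bounded entries. So $C'=\sup_j\|c_j^{-1}\|<\infty$.

\emph{$\operatorname{Ad}(G)$ is bounded.} For every $j$, $\|\operatorname{Ad}g\|\le C'\|c_j(\operatorname{Ad}g)\|$. By \eqref{eq:limsup}, $\|\operatorname{Ad}g\|\le C'\beta$ for all $g\in G$.

\emph{Conclusion.} Let $g\in G$ and $\varepsilon>0$. Choose $r>0$ with $\|T(\exp Z)y-y\|<\varepsilon$ for $\|Z\|<r$, and let $O=\{Z:\|Z\|<r/(C'\beta)\}$. The set $g\exp(O)$ is a neighborhood of $g$ and $O=-O$, so by density $g=h\exp Z$ with $h\in H$ and $Z\in O$. Then $\gamma_j^{-1}g\gamma_j=\gamma_j^{-1}h\gamma_j\cdot\exp(\operatorname{Ad}(\gamma_j^{-1})Z)$ with $\|\operatorname{Ad}(\gamma_j^{-1})Z\|<r$, and therefore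
\[
\|T(\gamma_j^{-1}g\gamma_j)y-y\|\le\varepsilon+\|T(\gamma_j^{-1}h\gamma_j)y-y\| .
\]
The last term tends to $0$, so $\limsup_j\|T(\gamma_j^{-1}g\gamma_j)y-y\|\le\varepsilon$ for every $\varepsilon>0$.
\end{proof}

This completes the proof of Proposition~\ref{prop:conj}, and with it the proof of Theorem~\ref{thm:positive}.

\begin{thebibliography}{9}

\bibitem{MZ}
Montgomery and Zippin, \emph{Topological Transformation Groups}.

\bibitem{source}
Source of the unitary representation problem, available at\\
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/108871}.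

\end{thebibliography}
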